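# Pellian polynomials in the family $t^{2d}+t+b$

## 1. The theorem for large $d$ and what it says

**Theorem 1.** For integers $d\ge1$ and $b\in\mathbb C$ let
$$D_{d,b}(t)=t^{2d}+t+b ,$$
and let $\mathcal P_d$ be the set of those $b\in\mathbb C$ for which $D_{d,b}$ is Pellian. For every $d\ge10^{10}$ one has $\mathcal P_d=\{0\}$. Hence
$$\bigcup_{d\ge3}\mathcal P_d=\{0\}\cup\bigcup_{3\le d<10^{10}}\mathcal P_d$$
is finite.

**Theorem 2.** Let $d\ge10^{10}$ and $a,b\in\mathbb C$ with $(a,b)\ne(0,0)$. Then $t^{2d}+at+b$ is Pellian if and only if $ab=0$.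

**Complement 3.** $\mathcal P_d$ is stable under multiplication by the group $\mu_{2d-1}$ of $(2d-1)$-th roots of unity. So finiteness of the union $\bigcup_{d\ge3}\mathcal P_d$ is equivalent to "$\mathcal P_d=\{0\}$ for all but finitely many $d$". For $d=2$ the analogue of Theorem 1 fails: $\tfrac12\in\mathcal P_2$.

**Definition (Pellian).** Let $D\in\mathbb C[t]$ have even degree and not be a square. It is *Pellian* if the Pell–Abel equation
$$x(t)^2-y(t)^2D(t)=1$$
has a solution $x,y\in\mathbb C[t]$ with $y\ne0$. Such a solution is called nontrivial.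

For instance, $t^2-c$ with $c\neq0$ is Pellian, because $(t/\sqrt c)^2-(1/\sqrt c)^2(t^2-c)=1$. Since $t^2+t+b=(t+\frac12)^2-(\frac14-b)$, this settles $d=1$: here $\mathcal P_1=\mathbb C\setminus\{\frac14\}$, and at $b=\frac14$ the polynomial is a square.

For $d\ge3$ the situation is different. A fact that we take as given, due to Masser–Zannier, is that *for every $d\ge3$ the set $\mathcal P_d$ is finite*. It is never empty: $0\in\mathcal P_d$ for every $d$, because
$$(2t^{2d-1}+1)^2-(2t^{d-1})^2(t^{2d}+t)=4t^{4d-2}+4t^{2d-1}+1-4t^{4d-2}-4t^{2d-1}=1 .$$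
The question, posed in the text "Torsion in algebraic groups and problems which arise" (https://ems.press/content/book-chapter-files/28282?nt=1), is whether the union of all these finite sets, over $d\ge3$, is finite. Theorem 1 answers yes, in the strongest way the family allows: from some $d$ on, only the value $b=0$ survives.

The finiteness of each $\mathcal P_d$ is the only ingredient that is not textbook material. It is used twice: to know that the elements of $\mathcal P_d$ are algebraic numbers, and to dispose of the finitely many $d$ below $10^{10}$. The threshold is not optimised, and we do not determine $\mathcal P_d$ for $3\le d<10^{10}$.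

## 2. Solutions of degree at most $2d-1$

Let $d\ge2$ and let $X^2-Y^2D=1$ be a nontrivial solution for $D=D_{d,b}$, with $n=\deg X$. From $X^2-1=Y^2D$ we see that $\deg Y=n-d\ge0$ and that the leading coefficients of $X$ and $Y$ agree up to sign. Replacing $Y$ by $-Y$ if necessary, both equal some $A\ne0$. Let us find all solutions with $n\le2d-1$ by hand.

As Laurent series at $t=\infty$,
$$\sqrt D=t^d\big(1+t^{1-2d}+bt^{-2d}\big)^{1/2}=t^d+\frac{t+b}{2t^d}+O(t^{2-3d}).$$
Also $X-Y\sqrt D=1/(X+Y\sqrt D)=O(t^{-n})$, because $X+Y\sqrt D\sim2At^n$. Hence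
$$X-Yt^d=\frac{Y(t+b)}{2t^d}+O(t^{n-d+2-3d})+O(t^{-n}).$$
If $n\le2d-1$ then $n-4d+2\le1-2d\le-n$, so both error terms are $O(t^{-n})$. Multiplying by $2t^d$,
$$2t^d(X-Yt^d)-Y(t+b)=O(t^{d-n}),$$
and the left side is a polynomial.

- If $n=d$, then $Y=A$ is constant and $2t^d(X-At^d)=At+\text{const}$. The right side has degree exactly $1$ and is divisible by $t^d$ with $d\ge2$. This is impossible.
- If $d<n\le2d-1$, the polynomial tends to $0$ at infinity, so it vanishes: $Y(t+b)=2t^d(X-Yt^d)$. If $b\ne0$, then $t^d\mid Y$, which contradicts $\deg Y=n-d\le d-1$. If $b=0$, then $t^{d-1}\mid Y$, so $n=2d-1$, $Y=At^{d-1}$, $X=At^{2d-1}+\frac A2$. Then $X^2-Y^2D=\frac{A^2}4$, so $A=\pm2$ and we recover the solution above up to sign.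

So in degree $n\le2d-1$ only $b=0$ occurs. For $n\ge2d$ one can go on in the same way, one $n$ at a time, but nothing in this computation bounds $n$. We need an argument in which $n$ disappears. The quantity to look at is $\frac1n\log|2A|$, at every absolute value of a number field containing everything in sight.

## 3. Passing to a number field

Throughout Sections 3–9 let $d\ge3$, $N:=2d-1$ (an odd number), $b\ne0$, $D=D_{d,b}$, and
$$y:=b^N,\qquad y_c:=\frac{N^N}{(N+1)^{N+1}},\qquad\eta:=\frac y{y_c},\qquad\lambda:=\log|\eta| .$$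
The constant $y_c$ will appear later as a critical value.

**$D$ is not a square over any field of characteristic $\ne2$.** If a polynomial is the square of a rational function, it is the square of a polynomial. Suppose $D=s^2$; choose the sign so that $s$ is monic of degree $d$. Then $(s-t^d)(s+t^d)=t+b$. The right side is non-zero of degree $1$, whatever $b$ is, while $\deg(s+t^d)=d\ge2$ because $2\neq0$. This is a contradiction.

**Step 1: $b$ is algebraic.** This step lets us use absolute values. Let $0\neq b\in\mathcal P_d$. If $\phi\in\mathrm{Aut}(\mathbb C)$, applying $\phi$ to the coefficients of a solution for $b$ gives a solution for $\phi(b)$. So the finite set $\mathcal P_d$ is $\mathrm{Aut}(\mathbb C)$-stable. A transcendental number has an infinite orbit under $\mathrm{Aut}(\mathbb C)$, so $b$ is algebraic.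

**Step 2: the solution may be taken over a number field.** Take a nontrivial complex solution $(X,Y)$ and let $n=\deg X$. Consider the coefficients of $X$ (degree $\le n$) and of $Y$ (degree $\le n-d$) as unknowns, together with one more unknown $z$, subject to $X^2-Y^2D=1$ and $z\cdot(\text{coefficient of }t^{n-d}\text{ in }Y)=1$. This is a finite system of polynomial equations over $\mathbb Q(b)$ with a solution in $\mathbb C$. By the Nullstellensatz it has a solution in the algebraic closure of $\mathbb Q(b)$, hence in a number field $K\ni b$. The extra equation keeps $\deg Y=n-d$, hence $\deg X=n$.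

So we fix $X,Y\in K[t]$ with $X^2-Y^2D=1$, $\deg X=n\ge d$, $\deg Y=n-d$, and both leading coefficients equal to $A\ne0$.

**The product formula.** For a place $v$ of $K$ let $|\cdot|_v$ extend the usual absolute value of $\mathbb Q$ (so $|2|_v=\frac12$ for $v\mid2$), and put $n_v=[K_v:\mathbb Q_v]/[K:\mathbb Q]$. Then
$$\sum_vn_v\log|c|_v=0\quad(c\in K^*),\qquad\sum_{v\mid\infty}n_v=\sum_{v\mid2}n_v=1 .$$
We shall apply this to $c=2A$ and to $c=b$. Why $2A$ and not $A$: the function $X+Y\sqrt D$ behaves like $2At^n$ at one of the two points at infinity.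

## 4. Gauss norms and the leading coefficient at finite places

Let $v$ be a finite place, $\mathbb C_v$ the completion of an algebraic closure of $K_v$, and $\bar k$ its residue field, which is algebraically closed.

**Definition (Gauss norm).** For $\rho>0$, the Gauss norm of radius $\rho$ on $\mathbb C_v[t]$ is $|\sum a_it^i|_\rho=\max_i|a_i|_v\rho^i$. It is multiplicative and extends to $F=\mathbb C_v(t)$.

For example, if $v\mid2$, then $|2t^2+t+4|_1=\max(\frac12,1,\frac14)=1$, and for $\rho=2$ the norm is $\max(2,2,\frac14)=2$. We always take $\rho=|\mu|_v$ with $\mu\in\mathbb C_v^*$. Then in the variable $s=t/\mu$ we have the Gauss norm of radius $1$. Its values on $F^*$ are exactly $|\mathbb C_v^*|$; its valuation ring $O_F$ has residue field $\bar k(s)$, obtained by reducing coefficients. In the example with $\rho=2$, $\mu=\frac12$, we get $2t^2+t+4=\frac12(s^2+s+8)$, and $s^2+s+8$ reduces to $s^2+s$.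

**Proposition A.** Let $v$ be a finite place.
(i) If $v\nmid2$, then $\frac1n\log|2A|_v\le-\frac1{2d}\log^+|b|_v$.
(ii) If $v\mid2$, then $\frac1n\log|2A|_v\le-\frac{\log4}N-\frac1{2d}\log^+\!\big(|b|_v4^{-1/N}\big)$.

Let $L=F(\sqrt D)$, $f=X+Y\sqrt D$ and $f'=X-Y\sqrt D$, so $ff'=1$ and $f+f'=2X$. If we have a Galois-invariant multiplicative ultrametric norm on $L$ extending $|\cdot|_\rho$, then $f$ and $f'$ have the same norm, hence norm $1$, and $2X$ has norm $\le1$. The first step makes this precise.

**Step 1: the claim.** *Suppose $L=F(\theta)$, where $\theta$ is a root of a monic quadratic $q\in O_F[T]$ whose reduction $\bar q$ is irreducible over $\bar k(s)$. Then*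
$$|2A|_v\,\rho^n\le1.\tag{1}$$

First, $q$ is irreducible over $F$: a root in $F$ would lie in $O_F$ (as $q$ is monic) and reduce to a root of $\bar q$. So every element of $L$ is uniquely $\alpha+\beta\theta$ with $\alpha,\beta\in F$, and we define $\|\alpha+\beta\theta\|=\max(|\alpha|_\rho,|\beta|_\rho)$. This satisfies the ultrametric inequality and extends $|\cdot|_\rho$.

It is multiplicative. Given two non-zero elements, scale them by elements of $\mathbb C_v^*$ so that both have norm $1$; this is possible because of the value group. Then both lie in $O_F[\theta]\cong O_F[T]/(q)$, which maps onto the field $\bar k(s)[T]/(\bar q)$. An element of $O_F[\theta]$ has non-zero residue exactly when its norm is $1$. The two residues are non-zero, so their product is non-zero, and the product has norm $1$.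

It is Galois invariant. The conjugate of $\theta$ is $c-\theta$ with $c\in O_F$ (minus the linear coefficient of $q$). So the conjugate of $\alpha+\beta\theta$ is $(\alpha+\beta c)-\beta\theta$, of norm $\le\max(|\alpha|_\rho,|\beta|_\rho)$. Conjugating once more gives the reverse inequality.

Hence $\|f\|=\|f'\|$ and $\|f\|\,\|f'\|=1$, so both are $1$, and
$$|2A|_v\rho^n\le|2X|_\rho=\|f+f'\|\le1 .$$

**Step 2: $v\nmid2$.** Here $\mathrm{char}\,\bar k\neq2$. We choose $\rho$ as large as the claim permits.

If $|b|_v\le1$, take $\rho=\mu=1$, $\theta=\sqrt D$, $q=T^2-D$. The reduction of $D$ is $t^{2d}+t+\bar b$, which is not a square by Section 3, so $\bar q$ is irreducible. The claim gives $|2A|_v\le1$.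

If $|b|_v>1$, take $\mu^{2d}=b$, so $\rho=|b|_v^{1/2d}$, and $\theta=\sqrt{D/b}$; this generates $L$ since $b$ is a square in $\mathbb C_v$. Then $D/b=s^{2d}+\mu b^{-1}s+1$ and $|\mu b^{-1}|_v=|b|_v^{1/2d-1}<1$, so $D/b$ reduces to $s^{2d}+1$. This is not a square: if $\beta^2=s^{2d}+1$ with $\beta$ monic, then $(\beta-s^d)(\beta+s^d)=1$ while $\deg(\beta+s^d)=d\geq 1$. The claim gives $|2A|_v|b|_v^{n/2d}\le1$. In both cases we have (i).

**Step 3: $v\mid2$.** Taking $\theta=\sqrt D$ and $\rho=1$ when $|b|_v\le1$ is still allowed: in characteristic $2$ the polynomial $t^{2d}+t+\bar b$ has derivative $1$, so it is not a square. But this yields only $|2A|_v\le1$, and we shall see in Section 5 that the term $\frac{\log 4}N$ cannot be spared. A better generator of $L$ allows a larger $\rho$. Take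
$$\rho=\max\big(4^{1/N},(4|b|_v)^{1/2d}\big).$$
This lies in $|\mathbb C_v^*|$, and since $1-\frac{2d}N=-\frac1N$,
$$\log\rho=\frac{\log4}N+\max\Big(0,\tfrac1{2d}\big(\log|b|_v+\log4-\tfrac{2d}N\log4\big)\Big)=\frac{\log4}N+\frac1{2d}\log^+\!\big(|b|_v4^{-1/N}\big).$$
So (ii) is exactly (1) for this $\rho$. Write $\sqrt D=t^d(1+2w)$. Then $D=t^{2d}(1+4w+4w^2)$, so
$$w^2+w=\tfrac14\big(t^{-N}+bt^{-2d}\big).$$
Since $|\frac14|_v=4$, the two terms on the right have norms $4\rho^{-N}$ and $4|b|_v\rho^{-2d}$. By the choice of $\rho$ both are $\le1$, and at least one equals $1$. So $w$ is a root of a monic quadratic in $O_F[T]$ with reduction $T^2+T+\bar g$, where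
$$\bar g=e_1\sigma^N+e_2\sigma^{N+1},\qquad\sigma=1/s,\quad e_1,e_2\in\bar k,\quad(e_1,e_2)\ne(0,0),$$
and $\mathrm{char}\,\bar k=2$. We must show that $h^2+h=\bar g$ has no solution $h\in\bar k(\sigma)$. Such an $h$ could have no finite pole in $\sigma$ (a pole of $h$ of order $k$ is a pole of $h^2+h$ of order $2k$), so $h\in\bar k[\sigma]$.

- If $e_1\ne0$: differentiate. In characteristic $2$, $(h^2)'=0$, and $N$ is odd while $N+1$ is even, so $h'=e_1\sigma^{N-1}$. Hence $\deg h\ge N$ and $\deg(h^2+h)\ge2N>N+1$, a contradiction.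
- If $e_1=0$: we have $h^2+h=e\sigma^m$ with $e\ne0$, $m=2d$. As long as $m$ is even, $h'=0$, so $h=h_1^2$ ($\bar k$ is algebraically closed), and $(h_1^2+h_1)^2=e\sigma^m$ gives $h_1^2+h_1=\sqrt e\,\sigma^{m/2}$. This has the same form with $m$ halved, so iterate until $m$ is odd. For $m$ odd, $h'=e\sigma^{m-1}$ gives $\deg h\ge m$ and $\deg(h^2+h)\ge2m>m$, a contradiction.

So $\theta=w$ is admissible in the claim, and (ii) follows. $\square$

## 5. Exact cancellation at $b=0$

Put
$$S=\sum_{v\nmid2\infty}n_v\log^+|b|_v+\sum_{v\mid2}n_v\log^+\!\big(|b|_v4^{-1/N}\big)\ge0 .$$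
Proposition A says that the finite places contribute at most $-\frac{\log4}N-\frac S{2d}$ to $0=\sum_vn_v\frac1n\log|2A|_v$.

The first thing to try at the infinite places is an estimate $\frac1n\log|2A|_v\le\frac CN$ with an absolute constant $C$, from the size of the roots of $D$, say. The product formula then reads $0\le\frac{C-\log4}N-\frac S{2d}$. This is absurd if $C<\log4$. But no argument that ignores $b$ can give $C<\log4$. For $b=0$ the solution $X=2t^N+1$ has $A=2$, $n=N$, hence $\frac1n\log|2A|=\frac{\log4}N$ at an infinite place, $-\frac{\log4}N$ at a place above $2$, and $0$ elsewhere. *At $b=0$ all the inequalities are equalities and the terms of order $\frac1N$ cancel exactly.* We therefore have to write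
$$\frac1n\log|2A|=\frac{\log4}N-(\text{something})$$
at the infinite places and show that "something" is positive on average when $b\ne0$.

What distinguishes $b\neq0$? The product formula for $b$. Since $\log|b|_v\le\log^+(|b|_v4^{-1/N})+\frac{\log4}N$ for $v\mid2$ and $\log|b|_v\le\log^+|b|_v$ at the other finite places,
$$N\sum_{v\mid\infty}n_v\log|b|_v=-N\sum_{v\nmid\infty}n_v\log|b|_v\ge-NS-\log4 .$$
Write $\eta_v$ for $\eta$ computed in the embedding $v$, so $|\eta_v|=|b|_v^N/y_c$. We have
$$-\log y_c=\log N+(N+1)\log\big(1+\tfrac1N\big)>\log N+1,$$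
because $(1+\frac1N)^{N+1}>e$. Hence
$$\sum_{v\mid\infty}n_v\log|\eta_v|>\log N+1-\log4-NS.\tag{2}$$
So, apart from $S$, the numbers $|\eta_v|$ are large on average as soon as $N$ is large. The plan is now precise: the "something" will be $\Lambda/N^2$ for a quantity $\Lambda$ attached to the embedding, and we shall prove $\Lambda\ge\frac12\log|\eta|-\frac{23}2$. A lower bound for $\Lambda$ that does not grow with $|\eta|$ would not contradict anything; this will decide how much work we must do in Section 9.

## 6. An identity at the infinite places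

Fix an embedding $K\subset\mathbb C$. Let $R$ be the compact Riemann surface that is the normalisation of the projective curve $v^2=D(t)$. It is connected, as $D$ is not a square. Let $\iota:v\mapsto-v$, and let $\infty_\pm$ be the two points over $t=\infty$, with $v\sim\pm t^d$. Since $D(-b)=b^{2d}\ne0$, the points
$$P=(-b,(-b)^d),\qquad P'=\iota P$$
are distinct and $t$ is a local coordinate at each.

(The word "normalisation" is needed because $D$ may have a double root; then the affine curve has a node there, which $R$ separates into two points.)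

**Step 1: the function $u$.** On $R$ put $f=X+Yv$. It is holomorphic off $\infty_\pm$, and zero-free there since $f\cdot(f\circ\iota)=X^2-Y^2D=1$. At $\infty_+$, $f\sim2At^n$. So
$$u=\tfrac1n\log|f|$$
is harmonic off $\infty_\pm$, satisfies $u\circ\iota=-u$, and $u=\log|t|+\frac1n\log|2A|+o(1)$ at $\infty_+$.

**Step 2: the comparison function.** We want a function that equals $f$ when $b=0$. For $b=0$ one has $v^2=t^{2d}+t$ and
$$\frac{(t^d+v)^2}t=\frac{2t^{2d}+t+2t^dv}t=(2t^N+1)+2t^{d-1}v ,$$
which is the explicit solution. So for general $b$ put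
$$f_0=\frac{(t^d+v)^2}{t+b}.$$
Since $(t^d+v)(t^d-v)=t^{2d}-D=-(t+b)$, we get $f_0\cdot(f_0\circ\iota)=1$. The same equation shows that $t^d+v$ has no zero off $\infty_\pm$ except over $t=-b$. At $P$, $t^d+v=2(-b)^d\ne0$, so $f_0$ has a simple pole at $P$. At $P'$, by the symmetry $f_0\circ\iota=1/f_0$, it has a simple zero. There are no other zeros or poles off $\infty_\pm$. At $\infty_+$, $f_0\sim4t^{2d}/t=4t^N$.

Therefore
$$U:=\log|f_0|-Nu$$
is odd under $\iota$; the logarithmic singularities at $\infty_\pm$ cancel, so $U$ extends harmonically to $R\setminus\{P,P'\}$; it equals $-\log|t+b|+O(1)$ at $P$; and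
$$U(\infty_+)=\log4-\tfrac Nn\log|2A|,\qquad\lim_P\big(U+\log|t+b|\big)=\log(4|b|^{2d})-Nu(P).\tag{3}$$

**Step 3: reciprocity.** We show $u(P)=U(\infty_+)$. Apply Green's second identity to $u,U$ on $R$ minus coordinate discs of radius $\varepsilon$ about $\infty_\pm,P,P'$: $\sum\oint(U\,\partial_nu-u\,\partial_nU)\,ds=0$, with normals pointing into the discs. Suppose $u=-\alpha\log|z|+(\text{harmonic})$ near a point $a$ at which $U$ is harmonic. On $|z|=\varepsilon$ we have $\partial_n=-\partial_r$, so $\partial_nu=\frac\alpha\varepsilon+O(1)$, while $u\,\partial_nU=O(\log\frac1\varepsilon)$. The circle has length $2\pi\varepsilon$, so it contributes $2\pi\alpha U(a)+o(1)$. In the same way a singularity $-\alpha\log|z|$ of $U$ at $a$ contributes $-2\pi\alpha u(a)+o(1)$. Here $\alpha=\pm1$ for $u$ at $\infty_\pm$ (with $z=1/t$), and $\alpha=1,-1$ for $U$ at $P,P'$. Letting $\varepsilon\to0$,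
$$U(\infty_+)-U(\infty_-)=u(P)-u(P').$$
Both functions are odd, so $2U(\infty_+)=2u(P)$.

**Step 4: the identity.** Put $\Lambda:=N\,u(P)$. Then (3) gives $\log4-\frac Nn\log|2A|=\frac\Lambda N$, that is,
$$\frac1n\log|2A|=\frac{\log4}N-\frac\Lambda{N^2}.\tag{4}$$

So the "something" of Section 5 is $\Lambda/N^2$. The second formula in (3) turns a lower bound for $\Lambda$ into an upper bound for the constant term of $U$ at its pole $P$.

## 7. A lower bound for $\Lambda$ from the Dirichlet principle

**Coordinates.** Put $x=-b/t$, $g(x)=x^N(1-x)$ and $Z(x)=g(x)/y_c$. Since $b^{2d}=b\,y$,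
$$D=b^{2d}x^{-2d}-bx^{-1}+b=b\,x^{-2d}\big(y-g(x)\big)=b\,y_c\,x^{-2d}\big(\eta-Z(x)\big).\tag{5}$$
The points $P,P'$ lie over $x=1$. From $g'(x)=x^{N-1}\big(N-(N+1)x\big)$ the critical points of $g$ are $0$, with value $0$, and $x_c=\frac N{N+1}$, with value $y_c$ and $g''(x_c)\ne0$. Thus $Z$ has critical values $0$ and $1$, and $Z'(1)=-1/y_c\ne0$. Since $D(0)=b\ne0$, the roots of $D$ correspond, with multiplicities, to the solutions of $Z(x)=\eta$. So $D$ has a multiple root exactly when $\eta=1$, and then one double root. All difficulty will be concentrated near $\eta=1$.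

**Facts about conformal maps.** For a simply connected domain $V\subsetneq\mathbb C$, let $h_V$ be the hyperbolic distance of curvature $-1$. It is a conformal invariant, and $h_V\le h_{V'}$ on $V'$ if $V'\subset V$ (Schwarz–Pick): *larger domains have smaller distances*. Explicitly:

- in the unit disc $\mathbb D$, $h(0,w)=\log\frac{1+|w|}{1-|w|}$, so $|w|=\tanh(h/2)$;
- in the disc of radius $r$ and centre $c$, $\cosh h(p,q)=1+\frac{2r^2|p-q|^2}{(r^2-|p-c|^2)(r^2-|q-c|^2)}$;
- in the right half plane, $\cosh h(s_0,s_1)=1+\frac{|s_1-s_0|^2}{2\,\mathrm{Re}\,s_0\,\mathrm{Re}\,s_1}=\frac{|s_0|^2+|s_1|^2-2\,\mathrm{Im}\,s_0\,\mathrm{Im}\,s_1}{2\,\mathrm{Re}\,s_0\,\mathrm{Re}\,s_1}$, and $h(s_0,s_1)=|\log(s_1/s_0)|$ for real $s_0,s_1>0$.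

The *conformal radius* of $V$ at $a$ is $1/|\psi'(a)|$ for a conformal bijection $\psi:V\to\mathbb D$ with $\psi(a)=0$. For a disc of radius $r$ and its centre it is $r$. If $\Theta:V\to\mathbb D$ is any conformal bijection, composing with a disc automorphism gives the value $(1-|\Theta(a)|^2)/|\Theta'(a)|$. Koebe's quarter theorem says that the conformal radius is at most $4\,\mathrm{dist}(a,\partial V)$. One may measure it in another local coordinate at $a$ by replacing $\Theta'(a)$ with the derivative in that coordinate.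

**Proposition B.** Let $V\subset\mathbb C\setminus\{0\}$ be a simply connected domain with $1\in V$ on which $Z-\eta$ has exactly one zero $x_*$, and this zero is simple. Let $\Theta:V\to\mathbb D$ be a conformal bijection with $\Theta(x_*)=0$, $\kappa=|\Theta(1)|$, and let $r_Z=(1-\kappa^2)/|d\Theta/dZ|_{x=1}$ be the conformal radius of $V$ at $1$ measured in the coordinate $Z$. Then
$$\Lambda\ge\log\frac{|\eta|}{r_Z\,\kappa/(1-\kappa)^2}.\tag{6}$$
If moreover $x_c\notin V$, then
$$\Lambda\ge\lambda-1-2\,h_V(1,x_*).\tag{7}$$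

The idea: $U$ is harmonic on a compact surface apart from two opposite logarithmic poles. The part of $R$ over $V$ is a disc that contains both poles, because $x_*$ is a single branch point. On a disc one can write down the function $M$ with the same poles and zero normal derivative on the boundary, and the Dirichlet integral shows that the constant term of $U$ is at most that of $M$.

**Step 1: a disc in $R$.** Since $Z(1)=0\ne\eta$, $x_*\ne1$. View $D$ as a function of $x$ through $t=-b/x$. By (5), $D/\Theta$ is holomorphic and zero-free on the simply connected domain $V$, so $D/\Theta=\omega^2$ with $\omega$ holomorphic and zero-free. For $w\in\mathbb D$ let $x=\Theta^{-1}(w^2)$ and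
$$j(w)=(t,v)=\big(-b/x,\ w\,\omega(x)\big).$$
Then $v^2=\Theta\omega^2=D$. By (5), $D$ has no multiple root at $t=-b/x$ with $x\in V$. So $j$ takes values in the smooth part of the affine curve and is a holomorphic map $\mathbb D\to R$. It is injective: $t$ determines $x$ and $w^2=\Theta(x)$, and then $v$ determines $w$ as $\omega\ne0$. Also $j(-w)=\iota j(w)$. The points with $x=1$ are $w=\pm p$ with $p^2=\Theta(1)\ne0$. Choose the sign so that $j(p)=P$, $j(-p)=P'$.

**Step 2: the function $M$ with Neumann boundary condition.** Fix $|p|<r<1$, $\Omega=\{|w|<r\}$, and put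
$$M(w)=\log\left|\frac{(w+p)(r^2+\bar pw)}{(w-p)(r^2-\bar pw)}\right| .$$
$M(-w)=-M(w)$. The zeros of $r^2\pm\bar pw$ have $|w|=r^2/|p|>r$, so $M$ is harmonic near $\overline\Omega$ except at $\pm p$. On $|w|=r$ the normal derivative vanishes. Indeed $r\,\partial_r\log|F|=\mathrm{Re}(wF'/F)$, and with $r^2=w\bar w$,
$$\mathrm{Re}\Big(\frac w{w-p}-\frac{\bar pw}{r^2-\bar pw}\Big)=\mathrm{Re}\Big(\frac w{w-p}-\frac{\bar p}{\bar w-\bar p}\Big)=\mathrm{Re}\Big(\frac{w-p}{w-p}\Big)=1 ,$$
because $\frac{\bar p}{\bar w-\bar p}$ has the same real part as $\frac p{w-p}$. This is the contribution of $(w-p)(r^2-\bar pw)$. Replacing $p$ by $-p$, the contribution of $(w+p)(r^2+\bar pw)$ is also $1$. The difference is $0$.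

**Step 3: the energies.** Put
$$c_U=\lim_{w\to p}\big(U\circ j+\log|w-p|\big),\qquad c_M=\lim_{w\to p}\big(M+\log|w-p|\big)=\log\frac{2|p|(r^2+|p|^2)}{r^2-|p|^2}.$$
The first limit exists since $U$ has the singularity $-\log|t+b|$ at $P$ and $w$ is a local coordinate there. Remove the discs of radius $\varepsilon$ about $\pm p$ from $\Omega$, giving $\Omega_\varepsilon$, and their images under $j$ from $R$, giving $R_\varepsilon$. Then, as $\varepsilon\to0$,
$$\int_{R_\varepsilon}|\nabla U|^2=4\pi\big(c_U+\log\tfrac1\varepsilon\big)+o(1),\qquad\int_{\Omega_\varepsilon}|\nabla M|^2=4\pi\big(c_M+\log\tfrac1\varepsilon\big)+o(1),$$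
$$\int_{\Omega_\varepsilon}\nabla(U\circ j)\cdot\nabla M=4\pi\big(c_U+\log\tfrac1\varepsilon\big)+o(1).$$
By Green's first identity, with all functions harmonic, these integrals are the boundary integrals $\oint U\,\partial_nU$, $\oint M\,\partial_nM$ and $\oint(U\circ j)\,\partial_nM$. In two dimensions $|\nabla U|^2\,d\mathrm{area}$ and $\partial_nU\,ds$ are conformally invariant, so the first can be computed on the circles in the $w$-plane. The circle $|w|=r$ occurs only in the last two and contributes $0$ there since $\partial_nM=0$. On $|w-p|=\varepsilon$, with normal pointing into the disc, $\partial_n(U\circ j)$ and $\partial_nM$ are $\frac1\varepsilon+O(1)$, while $U\circ j=\log\frac1\varepsilon+c_U+O(\varepsilon)$ and $M=\log\frac1\varepsilon+c_M+O(\varepsilon)$. So this circle gives $2\pi(\log\frac1\varepsilon+c)+O(\varepsilon\log\frac1\varepsilon)$, with $c$ the constant of the undifferentiated factor. Near $-p$ both factors change sign, by oddness, and the contribution is the same.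

**Step 4: comparison.** Since $j$ is injective and conformal and $j(\Omega_\varepsilon)\subset R_\varepsilon$, we have $\int_{\Omega_\varepsilon}|\nabla(U\circ j)|^2\le\int_{R_\varepsilon}|\nabla U|^2$. Hence
$$0\le\int_{\Omega_\varepsilon}|\nabla(U\circ j-M)|^2\le\int_{R_\varepsilon}|\nabla U|^2-2\int_{\Omega_\varepsilon}\nabla(U\circ j)\cdot\nabla M+\int_{\Omega_\varepsilon}|\nabla M|^2=4\pi(c_M-c_U)+o(1).$$
So $c_U\le c_M$. Letting $r\to1$,
$$c_U\le\log\frac{2|p|(1+|p|^2)}{1-|p|^2}.$$

**Step 5: change of coordinate, and (6).** Write $\Theta_Z=d\Theta/dZ|_{x=1}$, and recall $Z=0$ at $x=1$. Near $P$, $2p(w-p)\sim w^2-p^2=\Theta(x)-\Theta(1)\sim\Theta_ZZ$, so $|w-p|\sim|\Theta_Z||Z|/(2|p|)$. With $\kappa=|p|^2$ and $|\Theta_Z|=(1-\kappa^2)/r_Z$,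
$$\lim_P\big(U+\log|Z|\big)=c_U+\log\frac{2|p|}{|\Theta_Z|}\le\log\frac{4\kappa(1+\kappa)}{(1-\kappa)|\Theta_Z|}=\log\frac{4r_Z\kappa}{(1-\kappa)^2}.$$
Also $|t+b|=|b||x-1|/|x|\sim|b|\,y_c\,|Z|$ at $P$, since $|Z'(1)|=1/y_c$. By (3), $\log(4|b|^{2d})-\Lambda=\lim_P(U+\log|Z|)+\log(|b|y_c)$. As $|b|^{2d}/(|b|y_c)=|y|/y_c=|\eta|$,
$$\Lambda=\log(4|\eta|)-\lim_P\big(U+\log|Z|\big)\ge\log\frac{|\eta|(1-\kappa)^2}{r_Z\kappa},$$
which is (6).

**Step 6: proof of (7).** If $x_c\notin V$, Koebe's theorem bounds the conformal radius of $V$ at $1$ in the coordinate $x$ by $4|1-x_c|=\frac4{N+1}$. Passing to $Z$ multiplies by $|Z'(1)|=1/y_c$: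
$$r_Z\le\frac4{(N+1)y_c}=4\Big(1+\frac1N\Big)^N<4e .$$
With $h=h_V(1,x_*)$ we have $e^h=\frac{1+\kappa}{1-\kappa}$, so $\frac\kappa{(1-\kappa)^2}=\frac{e^{2h}-1}4$. Thus $r_Z\kappa/(1-\kappa)^2<e\cdot e^{2h}$, and (6) gives (7). $\square$

It remains to choose $V$: large enough that $1$ and $x_*$ are close in $h_V$, but with only one solution of $Z=\eta$, and without $x_c$.

## 8. Branches of the inverse of $Z$

We describe domains in the $x$-plane through their images under $Z$. The map $Z:\mathbb C\to\mathbb C$ is proper of degree $N+1$ with critical values $0$ and $1$, so it is a covering of degree $N+1$ over $\mathbb C\setminus\{0,1\}$. In this section and the next, $H=\{\mathrm{Re}\,\ell>0\}$.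

**(G1) The branch through $x=1$.** *Let $G\subset\mathbb C\setminus\{1\}$ be a simply connected domain containing $0$. There is a holomorphic $\chi:G\to\mathbb C$ with $Z\circ\chi=\mathrm{id}$ and $\chi(0)=1$. It is injective; $0,x_c\notin\chi(G)$; and $Z-\eta$ has in $\chi(G)$ exactly one zero, $\chi(\eta)$, which is simple, if $\eta\in G$, and none otherwise.*

The local inverse $0\mapsto1$ of $Z$ exists as $Z'(1)\ne0$. It continues along all paths in $G\setminus\{0\}$ by the covering property. The group $\pi_1(G\setminus\{0\})$ is generated by a small circle about $0$, around which the local inverse is single-valued, so there is no monodromy. Injectivity is clear from $Z\circ\chi=\mathrm{id}$. If $\chi(z)=0$, then $z=Z(0)=0$, but $\chi(0)=1$. If $\chi(z)=x_c$, then $z=Z(x_c)=1\notin G$. If $Z(\chi(z))=\eta$, then $z=\eta$; and $Z'(\chi)\chi'=1$ shows simplicity.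

Let $\chi_0$ be the branch for $G=\mathbb C\setminus[1,\infty)$. On every smaller simply connected domain containing $0$ the branch is the restriction of $\chi_0$.

**(G2) Unrolling the neighbourhood of infinity.** Let $E=\{x:|Z(x)|>1\}$. It is connected: on the boundary of a component $|Z|=1$, so a bounded component would violate the maximum principle; hence every component is unbounded, and a punctured neighbourhood of $\infty$ lies in $E$. So $Z:E\to\{|z|>1\}$ is a connected covering of degree $N+1$. The universal covering of $\{|z|>1\}$ is $\exp:H\to\{|z|>1\}$, with group $2\pi i\mathbb Z$, and $E$ corresponds to the subgroup of index $N+1$. Hence there is a holomorphic surjection $\Phi:H\to E$ with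
$$Z(\Phi(\ell))=e^\ell,\qquad\Phi(\ell)=\Phi(\ell')\iff\ell-\ell'\in2\pi i(N+1)\mathbb Z .$$
On the half-strip $\{\mathrm{Re}\,\ell>0,\ -2\pi<\mathrm{Im}\,\ell<0\}$ we have $e^\ell\notin[1,\infty)$, so $\chi_0(e^\ell)$ is defined. It is a lift of $\exp$ with values in $E$, hence coincides with one of the $N+1$ lifts $\Phi(\ell+2\pi ik)$. After translating $\Phi$ by a multiple of $2\pi i$ we may assume
$$\chi_0(e^\ell)=\Phi(\ell)\qquad(\mathrm{Re}\,\ell>0,\ -2\pi<\mathrm{Im}\,\ell<0).\tag{8}$$

Picture: $\Phi$ lays out the $N+1$ sheets of $Z$ near infinity one above another, each of height $2\pi$. The sheet $-2\pi<\mathrm{Im}\,\ell<0$ is the one that continues inward to the point $x=1$. The critical point $x_c$ sits on the boundary of $H$ at $\ell=0$ and at $\ell=-2\pi i$. The next statement says that it does *not* sit at $\ell=2\pi i$.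

**(G3) Extension across $2\pi i$.** *$\Phi$ extends holomorphically to $Q=H\cup B$, $B=\{|\ell-2\pi i|<2\pi\}$, with $Z(\Phi(\ell))=e^\ell$.*

*Proof.* Near $x_c$ there is a coordinate $\xi$ with $Z=1-\xi^2$. The other $N-1$ points of $Z^{-1}(1)$ are non-critical. As $Z$ is proper, for small $\epsilon>0$ the set $Z^{-1}(\{|z-1|<\epsilon\})$ is the disjoint union of a neighbourhood $W$ of $x_c$, on which $\xi$ is a bijection onto $\{|\xi|<\sqrt\epsilon\}$, and of $W_1,\dots,W_{N-1}$, each mapped bijectively by $Z$ onto $\{|z-1|<\epsilon\}$.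

The set $\mathcal L=\{|z|>1,\ |z-1|<\epsilon\}$ is connected. On $\mathcal L$ there are the $N+1$ branches $\Phi(\log z+2\pi ik)$ of $Z^{-1}$, $k$ mod $N+1$, with principal $\log$. By connectedness each takes values in a single one of $W,W_1,\dots,W_{N-1}$. A point of $\mathcal L$ has two preimages in $W$ and one in each $W_i$, and its $N+1$ preimages are the values of the $N+1$ branches. So exactly two branches take values in $W$ and each $W_i$ receives exactly one.

Which two? The connected set $\{|z-1|<\epsilon\}\setminus[1,\infty)$ has its $\chi_0$-image in a single one of $W,W_i$. On $[0,1)$, $\chi_0$ is the inverse of the decreasing bijection $Z:(x_c,1]\to[0,1)$, so $\chi_0(z)\to x_c$ as $z\uparrow1$, and the image lies in $W$. For $z\in\mathcal L$ with $\mathrm{Im}\,z<0$, (8) gives $\chi_0(z)=\Phi(\log z)$. For $z\in\mathcal L$ with $\mathrm{Im}\,z>0$, the logarithm of $z$ in the strip of (8) is $\log z-2\pi i$, so $\chi_0(z)=\Phi(\log z-2\pi i)$. Hence $k=0$ and $k=-1$ are the two branches with values in $W$. Since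 $N+1\ge3$, $k=1$ is neither of them mod $N+1$, and $\Phi(\log z+2\pi i)\in W_i$ for some fixed $i$. Therefore $(Z|_{W_i})^{-1}(e^\ell)$ is holomorphic near $\ell=2\pi i$ and agrees with $\Phi$ on $H$ there.

In $B$, $e^\ell\ne0$, and $e^\ell=1$ only at $\ell=2\pi i$. So this germ continues, as a lift of $\exp$, along all paths in $B\setminus\{2\pi i\}$. It is holomorphic at $2\pi i$, so there is no monodromy, and it defines a holomorphic function on $B$. This function agrees with $\Phi$ on the convex set $B\cap H$ by the identity theorem. $\square$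

On $Q$ we have $\Phi\ne0$ (as $Z(\Phi)=e^\ell\ne0=Z(0)$), and $Z'(\Phi)\Phi'=e^\ell\ne0$. So $\Phi\ne x_c$, and $Z$ is locally injective at all points of $\Phi(Q)$. Also $Q$ is stable under translations by $s\ge0$: if $\ell\in B$ and $\mathrm{Re}(\ell+s)\le0$, then $|\mathrm{Re}(\ell+s)|\le|\mathrm{Re}\,\ell|$ and $\ell+s\in B$; otherwise $\ell+s\in H$.

**(G4)** *If $\ell,\ell'\in Q$ and $\Phi(\ell)=\Phi(\ell')$, then $\ell-\ell'\in2\pi i(N+1)\mathbb Z$.*

*Proof.* Applying $Z$, $e^\ell=e^{\ell'}$. So $s\mapsto\Phi(\ell+s)$ and $s\mapsto\Phi(\ell'+s)$, $s\ge0$, lift the same path under $Z$. The set of $s$ where they agree contains $0$, is closed, and is open by local injectivity of $Z$. So they agree for large $s$, where both arguments are in $H$; use (G2). $\square$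

**(G5)** *Let $\ell\in Q$ and $z\in\mathbb C\setminus[1,\infty)$ with $z\notin(0,1)$ and $\Phi(\ell)=\chi_0(z)$. Then $\ell-\ell'\in2\pi i(N+1)\mathbb Z$ for the $\ell'$ with $e^{\ell'}=z$, $-2\pi<\mathrm{Im}\,\ell'<0$.*

*Proof.* $z=e^\ell\ne0$, so $z\notin[0,\infty)$; thus $\ell'$ exists and $ze^s\notin[0,\infty)$ for $s\ge0$. The paths $\Phi(\ell+s)$ and $\chi_0(ze^s)$ lift the same path $ze^s$ and agree at $s=0$; as in (G4) they agree for all $s\ge0$. For large $s$ the second is $\Phi(\ell'+s)$ by (8); use (G2). $\square$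

If $\ell\in H$, then $|z|=|e^\ell|>1$, so $z\notin(0,1)$ automatically.

**(G6)** If $V_1,V_2$ are simply connected domains and $V_1\cap V_2$ is non-empty and connected, then $V_1\cup V_2$ is simply connected (van Kampen). Images of simply connected domains under injective holomorphic maps are simply connected domains.

## 9. Four ranges of $\eta$

**Proposition C.** If $N\ge1000$, then $\Lambda\ge\frac12\lambda-\frac{23}2$ for every $b\ne0$ as in Section 6.

A slit plane in the $Z$-coordinate serves for moderate $\eta$. It fails in two ways. For large $|\eta|$, take $\eta<0$ and the slit $[1,\infty)$: the map $\sqrt{1-z}$ gives $h_V(1,x_*)=\frac12\log(1+|\eta|)$, so $2h_V>\lambda$ and (7) gives a bound without growth in $\lambda$, which Section 5 showed to be useless. The remedy is a half-strip of width $4\pi$ in place of $2\pi$. For $\eta$ close to $1$, the root $\chi(\eta)$ is close to $x_c\notin V$, and the distance tends to infinity. The remedy is another root, reached through $\ell=2\pi i$.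

**Case 1: $|\eta|\le\frac12$.** Take $V=\chi(\mathbb D)$ from (G1). In the coordinate $Z$, $V$ is the unit disc and $1\in V$ its centre. With $\Theta=\frac{Z-\eta}{1-\bar\eta Z}$ we get $\kappa=|\eta|$ and $|d\Theta/dZ|_{Z=0}=1-|\eta|^2$, so $r_Z=1$. By (6),
$$\Lambda\ge2\log(1-|\eta|)\ge-2\log2\ge\tfrac12\lambda-\tfrac{23}2 ,$$
the last step because $\lambda<0$.

**Case 2: $\frac12<|\eta|<e^2$ and $\tau:=|\eta-1|\ge\frac1{100}$.** Say $\mathrm{Im}\,\eta\ge0$; otherwise use the complex conjugate domain. We put the slit on the other side. Let $G=\mathbb C\setminus\{1-is:s\ge0\}$ and $V=\chi(G)\ni x_*=\chi(\eta)$. By (G1) all hypotheses of (7) hold. The map $z\mapsto(i(1-z))^{1/2}$ (principal root) maps $G$ conformally onto the right half plane, since $z=1-is$ gives $i(1-z)=-s$. It sends $0\mapsto s_0=e^{i\pi/4}$ and $\eta\mapsto s_1$ with $|s_1|=\sqrt\tau$. As $\mathrm{Re}(i(1-\eta))=\mathrm{Im}\,\eta\ge0$, $|\arg s_1|\le\frac\pi4$. So $\mathrm{Re}\,s_1\ge\sqrt{\tau/2}$, $|\mathrm{Im}\,s_1|\le\sqrt{\tau/2}$, and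
$$\cosh h_V(1,x_*)=\frac{|s_1|^2+|s_0|^2-2\,\mathrm{Im}\,s_1\,\mathrm{Im}\,s_0}{2\,\mathrm{Re}\,s_1\,\mathrm{Re}\,s_0}\le\frac{\tau+1+\sqrt\tau}{\sqrt\tau}=\sqrt\tau+1+\frac1{\sqrt\tau}\le11.1 .$$
For the last step: $\frac1{100}\le\tau\le1+e^2$, the expression is convex in $\sqrt\tau$, and its endpoint values are $11.1$ and $<4.3$. So $e^{h_V}\le2\cosh h_V\le22.2$ and $2h_V\le2\log22.2<6.21$. By (7), using $\frac12\lambda>-\frac12\log2>-0.35$,
$$\Lambda\ge\lambda-1-6.21\ge\tfrac12\lambda-0.35-7.21\ge\tfrac12\lambda-\tfrac{23}2 .$$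
The term $1/\sqrt\tau$ is the one that explodes as $\eta\to1$.

**Case 3: $|\eta|\ge e^2$.** Write $\eta=e^{\lambda+i\theta}$ with $\theta\in[-2\pi,0)$, and let
$$O=\{\mathrm{Re}\,\ell>0,\ |\mathrm{Im}\,\ell-\theta|<2\pi\},\qquad V=\chi_0(\mathbb C\setminus[1,\infty))\cup\Phi(O).$$

*Simple connectivity.* Since $-2\pi\le\theta<0$, $O$ contains $T=\{\mathrm{Re}\,\ell>0,\ -2\pi<\mathrm{Im}\,\ell<0\}$. $\Phi$ is injective on $O$ as $4\pi<2\pi(N+1)$. The two pieces meet exactly in $\Phi(T)$. By (8), $\Phi(T)$ lies in both. Conversely, let $\Phi(\ell)=\chi_0(z)$ with $\ell\in O$. Then $|z|>1$, and (G5) gives $\ell-\ell'\in2\pi i(N+1)\mathbb Z$ with $\mathrm{Re}\,\ell'=\log|z|>0$, so $\ell'\in T$. Both $\ell,\ell'$ lie in $O$, so $|\mathrm{Im}(\ell-\ell')|<4\pi$ and $\ell=\ell'\in T$. Since $\Phi(T)$ is connected, $V$ is simply connected by (G6). Also $0,x_c\notin V$, by (G1) and the remarks after (G3).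

*Zeros of $Z-\eta$ in $V$.* In $\Phi(O)$ we need $e^\ell=\eta$, so $\ell=\lambda+i\theta+2\pi ik$ with $|2\pi k|<2\pi$. The only zero is $x_*=\Phi(\lambda+i\theta)$, and it is simple as $Z'(\Phi)\ne0$. In the first piece, if $\eta\notin[1,\infty)$ the only zero is $\chi_0(\eta)$, which equals $x_*$ by (8); if $\eta\in[1,\infty)$ there is none.

*Distance, first leg.* Go from $1=\chi_0(0)$ to $\chi_0(-e^2)=\Phi(2-i\pi)$. The map $\sqrt{1-z}$ of $\mathbb C\setminus[1,\infty)$ onto the right half plane sends $0,-e^2$ to $1,\sqrt{1+e^2}$. So this leg has length at most $\frac12\log(1+e^2)<1.0637$.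

*Distance, second leg.* Go from $2-i\pi$ to $\lambda+i\theta$ in $O$. The map $\ell\mapsto\sinh\frac{\ell-i\theta}4$ maps $O$ conformally onto the right half plane, because $\sinh$ does so for $\{\mathrm{Re}>0,|\mathrm{Im}|<\frac\pi2\}$. The two points go to
$$s_a=\sinh\frac{2+i\delta}4,\quad\delta=-\pi-\theta,\ |\delta|\le\pi,\qquad\text{and}\qquad s_\lambda=\sinh\frac\lambda4 .$$
Here $\mathrm{Re}\,s_a=\sinh\frac12\cos\frac\delta4\ge0.3684$ and $|s_a|^2=\sinh^2\frac12+\sin^2\frac\delta4\le0.7716$. As $s_\lambda$ is real, the distance $h$ satisfies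
$$e^h\le2\cosh h=\frac{s_\lambda^2+|s_a|^2}{s_\lambda\,\mathrm{Re}\,s_a}\le2.715\,s_\lambda+\frac{2.095}{s_\lambda}.$$
With $\mathcal E=e^{\lambda/2}\ge e$ we have $e^{-\lambda/4}s_\lambda=\frac12(1-\frac1{\mathcal E})$ and $e^{-\lambda/4}/s_\lambda=\frac2{\mathcal E-1}$, so
$$e^{-\lambda/4}e^h\le1.358\Big(1-\frac1{\mathcal E}\Big)+\frac{4.19}{\mathcal E-1}.$$
The derivative in $\mathcal E$ is $\frac{1.358}{\mathcal E^2}-\frac{4.19}{(\mathcal E-1)^2}<0$, so the right side is at most its value at $\mathcal E=e$, which is $\le3.31$. So $2h\le\frac\lambda2+2\log3.31\le\frac\lambda2+2.40$.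

Adding the legs, (7) gives
$$\Lambda\ge\lambda-1-2.13-2.40-\tfrac\lambda2=\tfrac\lambda2-5.53 .$$

**Case 4: $|\eta-1|<\frac1{100}$.** Let $\varepsilon=\log\eta$ (principal); then $|\varepsilon|\le\frac{1/100}{1-1/100}=\frac1{99}$. We travel from $1$ out to $|Z|=e^2$ in the first sheet, then up to height $2\pi$ in the $\ell$-plane, and back in to $\ell=2\pi i+\varepsilon$ through the regular point $2\pi i$ of (G3). Put
$$\mathrm{Sec}=\{\tfrac9{10}+re^{i\alpha}:r\ge0,\ |\alpha|\le\tfrac\pi{10}\},\quad\Delta=\mathbb C\setminus\mathrm{Sec},\quad H_1=\{\mathrm{Re}\,\ell>\tfrac1{50},\ |\mathrm{Im}\,\ell|<2000\},$$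
$$B_1=\{|\ell-2\pi i|<6.25\},\qquad V=\chi_0(\Delta)\cup\Phi(H_1)\cup\Phi(B_1).$$
Here $\Delta$ is simply connected with $0\in\Delta\subset\mathbb C\setminus[1,\infty)$. Since $6.25<2\pi$, $B_1\subset B\subset Q$. The point $1$ is at distance $\frac1{10}\sin\frac\pi{10}>\frac1{100}$ from $\partial\,\mathrm{Sec}$, so $1,\eta\in\mathrm{Sec}$: the sector cuts out both $\eta$ and the critical value. On $H_1\cup B_1$ imaginary parts differ by less than $4000<2\pi(N+1)$, so $\Phi$ is injective there by (G4). This is where $N\ge1000$ is used.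

*Simple connectivity.* We check the three intersections.

- $\chi_0(\Delta)\cap\Phi(H_1)=\Phi(\{\ell\in H_1:-2\pi<\mathrm{Im}\,\ell<0,\ e^\ell\notin\mathrm{Sec}\})$. The inclusion $\supset$ is (8). For $\subset$, if $\Phi(\ell)=\chi_0(z)$ with $\ell\in H_1$, $z\in\Delta$, then (G5) applies, the imaginary parts of $\ell,\ell'$ differ by less than $2007<2\pi(N+1)$, so $\ell=\ell'$ and $e^\ell=z\notin\mathrm{Sec}$. This set of $\ell$ is connected: fix $\mathrm{Re}\,\ell=\xi>\frac1{50}$. Since $e^\xi>\frac9{10}$,
$$\frac\partial{\partial y}\arg\big(e^{\xi+iy}-\tfrac9{10}\big)=\mathrm{Re}\,\frac1{1-\frac9{10}e^{-\xi-iy}}>0 ,$$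
so the argument increases from $0$ to $\pi$ for $y\in[0,\pi]$, and from $-\pi$ to $0$ for $y\in[-\pi,0]$. If it equals $\frac\pi{10}$ at $y=y_0\in(0,\pi)$, then it equals $-\frac\pi{10}$ at $-y_0$, and by $2\pi$-periodicity of $e^{iy}$ the vertical section of our set at $\xi$ is the interval $(y_0-2\pi,-y_0)$, which contains $-\pi$. So the set is a union of vertical segments all meeting the half-line $\mathrm{Im}\,\ell=-\pi$, $\mathrm{Re}\,\ell>\frac1{50}$, which lies in the set.
- $\Phi(H_1)\cap\Phi(B_1)=\Phi(H_1\cap B_1)$ by injectivity, and $H_1\cap B_1$ is convex and non-empty.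
- $\chi_0(\Delta)\cap\Phi(B_1)=\emptyset$. Otherwise this open set, whose image under the open map $Z$ is open, contains a point $\Phi(\ell)=\chi_0(z)$ with $z\notin(0,1)$. By (G5), $\ell-\ell'\in2\pi i(N+1)\mathbb Z$. But $0<\mathrm{Im}\,\ell<4\pi$ and $-2\pi<\mathrm{Im}\,\ell'<0$ give $0<\mathrm{Im}(\ell-\ell')<6\pi<2\pi(N+1)$, a contradiction.

Apply (G6) first to $\chi_0(\Delta)$ and $\Phi(H_1)$, then to their union and $\Phi(B_1)$, which meet in $\Phi(H_1\cap B_1)$. So $V$ is simply connected. As before $0,x_c\notin V$.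

*Zeros of $Z-\eta$ in $V$.* None in $\chi_0(\Delta)$, as $\eta\notin\Delta$. None in $\Phi(H_1)$, as $|e^\ell|>e^{1/50}>1.01>|\eta|$. In $\Phi(B_1)$ the candidates are $\ell=\varepsilon+2\pi ik$, and for $k\ne1$ we have $|2\pi i-(\varepsilon+2\pi ik)|\ge2\pi-\frac1{99}>6.25$. So the only zero is $x_*=\Phi(2\pi i+\varepsilon)$, simple since $Z'(\Phi)\ne0$.

*Distance.* We use three legs, each measured in a piece of $V$.

(a) From $1=\chi_0(0)$ to $\chi_0(-e^2)=\Phi(2-i\pi)$ in $\chi_0(\Delta)$. For $z=\frac9{10}+re^{i\alpha}\in\Delta$, the number $1-\frac{10}9z=-\frac{10}9re^{i\alpha}$ has argument in $(-\frac{9\pi}{10},\frac{9\pi}{10})$. So $(1-\frac{10}9z)^{5/9}$ maps $\Delta$ conformally onto the right half plane, with $0\mapsto1$. The distance is $\frac59\log(1+\frac{10}9e^2)<1.24$.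

(b) From $\ell_1=2-i\pi$ to $\ell_2=2.4+2\pi i$ inside the disc of radius $1000$ centred at $c=1000+\frac1{50}+\frac{i\pi}2$. It is contained in $H_1$. We have $|\ell_1-c|^2=998.02^2+\frac{9\pi^2}4$ and $|\ell_2-c|^2=997.62^2+\frac{9\pi^2}4$, so
$$10^6-|\ell_1-c|^2\ge3933,\qquad10^6-|\ell_2-c|^2\ge4732,\qquad|\ell_1-\ell_2|^2=0.16+9\pi^2\le89 .$$
Hence $\cosh h\le1+\frac{2\cdot10^6\cdot89}{3933\cdot4732}<10.6$ and $h<\log21.2<3.06$.

(c) From $\ell_2$ to $2\pi i+\varepsilon$ in $B_1$, through its centre: at most $\log\frac{6.25+2.4}{6.25-2.4}+\log\frac{6.25+1/99}{6.25-1/99}\le\log\frac{8.65}{3.85}+\log\frac{6.2602}{6.2398}<0.82$.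

Hence $h_V(1,x_*)<1.24+3.06+0.82=5.12$. By (7), and since $\lambda\ge\log0.99$ gives $\frac12\lambda\ge-0.01$,
$$\Lambda\ge\lambda-1-10.24\ge\tfrac12\lambda-0.01-11.24\ge\tfrac12\lambda-\tfrac{23}2 .$$

Cases 1–4 cover all $\eta\ne0$. $\square$

## 10. The product formula again: proof of Theorem 1

Let $d\ge10^{10}$ and suppose $0\ne b\in\mathcal P_d$, with $K,X,Y,A,n$ as in Section 3. For $v\mid\infty$ let $\Lambda_v,\eta_v$ be the quantities above for a corresponding embedding of $K$, and put $\overline\Lambda=\sum_{v\mid\infty}n_v\Lambda_v$.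

**Step 1: an upper bound for $\overline\Lambda$.** Apply the product formula to $2A$, divided by $n$. The infinite places contribute $\frac{\log4}N-\frac{\overline\Lambda}{N^2}$ by (4). The finite places contribute at most $-\frac{\log4}N-\frac S{2d}$ by Proposition A and $\sum_{v\mid2}n_v=1$. The terms $\frac{\log4}N$ cancel, and with $2d=N+1$,
$$\overline\Lambda\le-\frac{N^2}{N+1}\,S.\tag{9}$$

**Step 2: a lower bound for $\overline\Lambda$.** Proposition C applies as $N\ge1000$. With (2),
$$\overline\Lambda\ge\tfrac12\sum_{v\mid\infty}n_v\log|\eta_v|-\tfrac{23}2>\tfrac12\big(-NS-\log4+\log N+1\big)-\tfrac{23}2 .$$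

**Step 3: contradiction.** Combining with (9),
$$0>\Big(\frac{N^2}{N+1}-\frac N2\Big)S+\frac12\Big(\log\frac N4-22\Big),\qquad\frac{N^2}{N+1}-\frac N2=\frac{N(N-1)}{2(N+1)}\ge0 .$$
As $S\ge0$, we get $\log\frac N4<22$, so $N<4e^{22}<1.44\cdot10^{10}$. This contradicts $N=2d-1\ge2\cdot10^{10}-1$.

So $\mathcal P_d\subset\{0\}$ for $d\ge10^{10}$, and $0\in\mathcal P_d$ by the explicit solution in Section 1. For $3\le d<10^{10}$ each $\mathcal P_d$ is finite by Masser–Zannier. Therefore $\bigcup_{d\ge3}\mathcal P_d$ is finite. $\blacksquare$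

## 11. Scaling the variable: Theorem 2 and Complement 3

Being Pellian is invariant under $t\mapsto\mu s$ with $\mu\ne0$, and under multiplication of $D$ by a non-zero constant, which is a square in $\mathbb C$ and can be absorbed in $y$.

**Proof of Theorem 2.** Let $d\ge10^{10}$. If $a\ne0$, choose $\mu$ with $\mu^{2d-1}=a$ and put $t=\mu s$. Since $a\mu=\mu^{2d}$,
$$t^{2d}+at+b=\mu^{2d}\big(s^{2d}+s+\mu^{-2d}b\big).\tag{10}$$
So the polynomial is Pellian if and only if $\mu^{-2d}b\in\mathcal P_d=\{0\}$, that is, $b=0$, which for $a\ne0$ means $ab=0$. If $a=0$, then $b\ne0$ and $ab=0$, so we must exhibit a solution. The polynomial $t^{2d}+b$ has distinct roots, so it is not a square. With $T=t^{2d}/b$ we have $t^{2d}+b=b(T+1)$, and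
$$(2T+1)^2-\Big(\frac{2t^d}b\Big)^2(t^{2d}+b)=(2T+1)^2-4T(T+1)=1.\qquad\blacksquare$$

**Proof of Complement 3.** Let $\mu^{2d-1}=1$. Equation (10) with $a=1$ shows that $b\in\mathcal P_d$ if and only if $\mu^{-2d}b=\mu^{-1}b\in\mathcal P_d$. So $\mathcal P_d=\mu^{-1}\mathcal P_d$, which is the stability under $\mu_{2d-1}$.

Consequently a non-zero element of $\mathcal P_d$ forces $|\mathcal P_d|\ge2d-1$. If $\mathcal P_d\ne\{0\}$ for infinitely many $d$, the union contains sets of unbounded size and is infinite. Conversely, if $\mathcal P_d=\{0\}$ for all but finitely many $d$, the union is finite because each $\mathcal P_d$ with $d\ge3$ is finite.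

For $d=2$, $b=\frac12$, take $X=4t^4-4t^3+2t^2+2t-1$ and $Y=4t^2-4t+2$. Expanding,
$$X^2=16t^8-32t^7+32t^6-20t^4+16t^3-4t+1,\qquad Y^2=16t^4-32t^3+32t^2-16t+4,$$
$$Y^2\big(t^4+t+\tfrac12\big)=16t^8-32t^7+32t^6-20t^4+16t^3-4t+2=X^2+1 .$$
This solves the equation with $-1$ on the right, and squaring $X+Y\sqrt D$ repairs the sign:
$$(2X^2+1)^2-(2XY)^2\big(t^4+t+\tfrac12\big)=(2X^2+1)^2-4X^2(X^2+1)=1 .$$
So $\frac12\in\mathcal P_2$. $\blacksquare$
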